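
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Arthur parameters of cuspidal representations produced by residual kernels on even orthogonal groups}


\begin{abstract}
Let $\tau$ be a self-dual cuspidal representation of $\operatorname{GL}_{2n}(\mathbb A)$ with trivial central character. A Fourier coefficient of a residual representation of $\operatorname{SO}_{2n(2k+c)}(\mathbb A)$ attached to $\tau$ is a kernel function on $\operatorname{SO}_{2nc+2k}\times\operatorname{SO}_{2k}$; here $c=2$ or $1$ according as $\tau$ is symplectic or orthogonal. We prove the conjecture that if the resulting integral pairs a cuspidal representation $\sigma$ of $\operatorname{SO}_{2k}(\mathbb A)$ nontrivially with a cuspidal representation $\pi$ of $\operatorname{SO}_{2nc+2k}(\mathbb A)$, then the global Arthur parameter of $\pi$ is that of $\sigma$ plus $(\tau,c)$. The proof is local: we filter a twisted Jacquet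 module of a degenerate principal series by orbits and show that on every orbit, however degenerate, the Satake parameters of the two factors satisfy the same identity.
\end{abstract}

\section{Introduction}

\subsection{The kernel and the integral}

Let $F$ be a number field with adele ring $\mathbb A$ and let $\psi$ be a nontrivial additive character of $F\backslash\mathbb A$. All special orthogonal groups in this paper are split. Fix integers $n\ge1$ and $k\ge2$; the condition on $k$ ensures that $\operatorname{SO}_{2k}$ is not a torus.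

Let $\tau$ be an irreducible, automorphic, cuspidal representation of $\operatorname{GL}_{2n}(\mathbb A)$ that is self-dual and has trivial central character. Put $c=2$ if $\tau$ is of symplectic type, that is, if $L^S(\tau,\wedge^2,s)$ has a pole at $s=1$. Put $c=1$ if $\tau$ is of orthogonal type, that is, if $L^S(\tau,\mathrm{Sym}^2,s)$ has a pole at $s=1$. With this choice $(\tau,c)$ is a global Arthur parameter for $\operatorname{SO}_{2nc}$.

\paragraph{The residual representation.}
Let $\Delta(\tau,m)$ be the Speh residual representation of $\operatorname{GL}_{2nm}(\mathbb A)$ attached to $\tau$. Consider the Eisenstein series on $\operatorname{SO}_{2n(2k+c)}(\mathbb A)$ parabolically induced from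
\begin{itemize}
\item $\Delta(\tau,k+1)|\det|^s$ if $c=2$;
\item $\Delta(\tau,k)|\det|^s\otimes\epsilon$ if $c=1$, where $\epsilon$ is an irreducible, automorphic, cuspidal, generic representation of $\operatorname{SO}_{2n}(\mathbb A)$ lifting to $\tau$.
\end{itemize}
This series has a pole at $s=\frac{k+1}2$. Let $\Theta_{\tau,2k+c}$ be the resulting residual representation, that is, the space of leading Laurent coefficients of the series at $s=\frac{k+1}2$ (residues, if the pole is simple). It is square-integrable.

\paragraph{The Fourier coefficient.}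
Let $P$ be the standard parabolic subgroup of $\operatorname{SO}_{2n(2k+c)}$ with Levi part $\operatorname{GL}_{2k}^{\times(n-1)}\times\operatorname{SO}_{2nc+4k}$ and unipotent radical $Z=Z_{n,k,c}$; if $n=1$, then $Z$ is trivial. An element $z\in Z$ has blocks $X_i\in M_{2k\times2k}$ ($1\le i\le n-2$) just above the diagonal, linking the $i$-th and $(i+1)$-th $\operatorname{GL}_{2k}$-blocks, and a block $(Y_1,Y_2,Y_3)$ linking the last $\operatorname{GL}_{2k}$-block to the $\operatorname{SO}_{2nc+4k}$-block, where $Y_1,Y_3\in M_{2k\times(nc+k)}$ and $Y_2\in M_{2k\times2k}$. Let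
\[
\psi_Z(z)=\psi\bigl(\operatorname{tr}(X_1+\cdots+X_{n-2}+Y_2)\bigr),
\]
a character of $Z(F)\backslash Z(\mathbb A)$. Its stabilizer in the Levi subgroup contains
\[
H=\operatorname{SO}_{2k}\times\operatorname{SO}_{2nc+2k},
\]
embedded as follows. The group $\operatorname{SO}_{2nc+2k}$ sits in $\operatorname{SO}_{2nc+4k}$ and acts on the orthogonal complement of the nondegenerate $2k$-dimensional subspace indexed by $Y_2$. An element $h\in\operatorname{SO}_{2k}$ acts on that subspace and simultaneously, by the appropriate copy of $h$, on each $\operatorname{GL}_{2k}$-block. For $\xi\in\Theta_{\tau,2k+c}$, $g\in\operatorname{SO}_{2nc+2k}(\mathbb A)$ and $h\in\operatorname{SO}_{2k}(\mathbb A)$ put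
\[
\mathcal F_{\psi_Z}(\xi)(g,h)=\int_{Z(F)\backslash Z(\mathbb A)}\xi(z(g,h))\,\psi_Z^{-1}(z)\,dz .
\]

\paragraph{The integral.}
For cuspidal representations $\sigma$ of $\operatorname{SO}_{2k}(\mathbb A)$ and $\pi$ of $\operatorname{SO}_{2nc+2k}(\mathbb A)$ let $I^\psi_{n,k,c}(\tau,\sigma;\pi)$ be the family of absolutely convergent integrals
\begin{equation}\label{eq:integral}
\int_{\operatorname{SO}_{2nc+2k}(F)\backslash\operatorname{SO}_{2nc+2k}(\mathbb A)}\ \int_{\operatorname{SO}_{2k}(F)\backslash\operatorname{SO}_{2k}(\mathbb A)}\overline{\varphi_\pi(g)}\,\mathcal F_{\psi_Z}(\xi)(g,h)\,\varphi_\sigma(h)\,dh\,dg ,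
\end{equation}
where $\xi\in\Theta_{\tau,2k+c}$, $\varphi_\pi\in\pi$, $\varphi_\sigma\in\sigma$. One thinks of $\sigma$ as the input and of $\pi$ as the output. The integral is \emph{not identically zero} if it is nonzero for some choice of the three vectors.

\subsection{The results}

A global Arthur parameter for $\operatorname{SO}_{2N}$ is a formal sum $\boxplus_i(\tau_i,b_i)$ without repeated terms, with $\tau_i$ a self-dual unitary cuspidal representation of some $\operatorname{GL}_{n_i}(\mathbb A)$, $b_i\ge1$ and $\sum n_ib_i=2N$, subject to conditions that we shall not need; for even orthogonal groups parameters are taken up to outer conjugation. Let $S_b$ be the $b$-dimensional irreducible representation of $\operatorname{SL}_2(\mathbb C)$. We use Arthur's classification \cite[Thms 1.3.2, 1.5.2]{Arthur} in the following form: \emph{every irreducible $\pi$ in the discrete spectrum of split $\operatorname{SO}_{2N}(\mathbb A)$ has a unique global parameter $\psi_\pi=\boxplus_i(\tau_i,b_i)$, and for almost all places $v$ the Satake parameter of $\pi_v$, up to outer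 conjugation, is $\bigoplus_i\tau_{i,v}\otimes S_{b_i}$.}

The following statement is posed as a conjecture in \cite{CAP}.

\begin{theorem}\label{thm:global}
Let $\tau,\sigma,\pi$ be irreducible, automorphic, cuspidal representations of $\operatorname{GL}_{2n}(\mathbb A)$, $\operatorname{SO}_{2k}(\mathbb A)$, $\operatorname{SO}_{2nc+2k}(\mathbb A)$, with $\tau$ self-dual of trivial central character and $c\in\{1,2\}$ determined by $\tau$ as above. If the integral $I^\psi_{n,k,c}(\tau,\sigma;\pi)$ is not identically zero, then
\[
\psi_\pi=\psi_\sigma\boxplus(\tau,c).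
\]
In particular the sum on the right is then multiplicity free.
\end{theorem}

The theorem follows from a purely local statement. Let $E$ be a $p$-adic field of odd residue characteristic, with residue field of $q$ elements. An irreducible representation of a split group $\operatorname{SO}_{2N}(E)$ is called \emph{unramified} if it has a nonzero vector fixed by the stabilizer of a self-dual lattice. For such a $\rho$ let
\[
\operatorname{sat}(\rho)=\{x_1^{\pm1},\dots,x_N^{\pm1}\}
\]
be the multiset of eigenvalues of its Satake parameter. It determines that parameter up to conjugation by $\operatorname{O}_{2N}(\mathbb C)$, and $\operatorname{sat}(\rho^\vee)=\operatorname{sat}(\rho)$. For a multiset $t$ of nonzero complex numbers put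
\[
t\otimes S_b=\biguplus_{j=0}^{b-1}q^{\frac{b-1}2-j}\,t .
\]

Now let $n,k\ge1$, $c\ge0$ be integers, $m=2k+c$, $G=\operatorname{SO}_{2nm}(E)$, and let $Z$, $\psi_Z$ and $H=\operatorname{SO}_{2k}(E)\times\operatorname{SO}_{2nc+2k}(E)$ be defined as above over $E$, with $\psi$ any nontrivial additive character of $E$. For a smooth representation $\Theta$ of $G$ let
\[
J(\Theta)=\Theta/\langle zv-\psi_Z(z)v:\ z\in Z,\ v\in\Theta\rangle ,
\]
a smooth $H$-module. The functor $J$ is exact, because $Z$ is a union of compact subgroups.

\begin{theorem}\label{thm:local}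
Let $\beta_1,\dots,\beta_n\in\mathbb C^\times$ and $t=\{\beta_i^{\pm1}\}_{1\le i\le n}$. Let $\Theta$ be an unramified irreducible representation of $G$ with $\operatorname{sat}(\Theta)=t\otimes S_m$. If $\sigma'\otimes\pi'$ is an unramified irreducible subquotient of the $H$-module $J(\Theta)$, then
\[
\operatorname{sat}(\pi')=\operatorname{sat}(\sigma')\uplus(t\otimes S_c).
\]
\end{theorem}

Section~\ref{sec:complements} contains complements: more general kernels, vanishing statements, and a local converse.

\subsection{Which answer to expect, and the idea of the proof}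

At almost all places the kernel $\Theta_{\tau,2k+c}$ has Satake multiset $t_v\otimes S_{2k+c}$, where $t_v$ is that of $\tau_v$ (see Section~\ref{sec:global}). Such a representation is a constituent of a representation $I$ induced from characters $\chi_i\circ\det$ of $\operatorname{GL}_m(E)^n$, so it lives on a variety of flags of isotropic subspaces, and $J(I)$ is filtered by the $H$-orbits on part of that variety. Each orbit carries invariants $a_1,\dots,a_n\ge0$, the dimensions of certain subquotients of the space of $\operatorname{SO}_{2k}$.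

Take first $n=1$ and $c=0$. Then $Z$ is trivial, and an open orbit of $H=\operatorname{SO}(U)\times\operatorname{SO}(V_2)$ on the maximal isotropic subspaces of $U\oplus V_2$, $\dim U=\dim V_2$, consists of graphs of anti-isometries $U\to V_2$. It contributes the space $\mathcal S(\operatorname{SO}_{2k}(E))$ of locally constant, compactly supported functions, in which every $\sigma'$ is paired with its own dual. For general $n$ and $c$ the orbits with $a_1=\dots=a_n=0$ pair $\sigma'$ with constituents of the representation induced from $\bigotimes_i\chi_i\circ\det_{\operatorname{GL}_c}\otimes\sigma'^\vee$, and this is the local form of $\psi_\sigma\boxplus(\tau,c)$.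

So these orbits suggest the answer. The difficulty lies in the other orbits, which exist in abundance: there $\sigma'$ and $\pi'$ are both tied to induced representations from smaller groups, and nothing seems to force a relation between them, nor is it easy to exclude that such an orbit carries the pairing. The point of the proof is that exclusion is unnecessary. On an orbit with invariants $a_1,\dots,a_n$, the unramified data of $\sigma'$ are those of a common factor together with the segments
\[
\beta_iq^{-x},\qquad x=\tfrac{c+1}2,\ \tfrac{c+1}2+1,\ \dots,\ \tfrac{c-1}2+a_i ,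
\]
and their inverses, and those of $\pi'$ are the same common factor together with
\[
\beta_iq^{-x},\qquad x=\tfrac{1-c}2,\ \tfrac{1-c}2+1,\ \dots,\ \tfrac{c-1}2+a_i ,
\]
and their inverses. Whatever the $a_i$, the second segment exceeds the first by $x=\frac{1-c}2,\dots,\frac{c-1}2$, and the total excess, with inverses, is $t\otimes S_c$.

Section~\ref{sec:n1} shows this for $n=1$, where the computation takes one line. For $n\ge2$ two things have to be added: the character $\psi_Z$ selects, among all flags, those annihilated by a certain nilpotent element $A$ (Sections~\ref{sec:grading}--\ref{sec:flags}), and the modulus characters have to be computed (Section~\ref{sec:character}). Section~\ref{sec:hecke} turns the comparison of segments into an identity of Hecke operators, and Section~\ref{sec:global} deduces Theorem~\ref{thm:global}.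

\section{Conventions and preliminaries}\label{sec:prelim}

\paragraph{Induction.}
For a parabolic subgroup $Q$ with unipotent radical $N_Q$ let $\delta_Q(x)=|\det(\operatorname{Ad}x;\operatorname{Lie}N_Q)|$. Normalized induction $i_Q^G(W)$ is the right-translation representation on smooth functions with $f(xg)=\delta_Q(x)^{1/2}\,x\cdot f(g)$, $x\in Q$. Compact induction $c\text{-ind}$ is not normalized.

\paragraph{Satake multisets of induced representations.}
Let $\varpi$ be a uniformizer of $E$. If $\chi$ is an unramified character of $E^\times$ with $\chi(\varpi)=\beta$, the character $\chi|\cdot|^s\circ\det$ of $\operatorname{GL}_a(E)$ has Satake parameters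
\begin{equation}\label{eq:segment}
\beta q^{-x},\qquad x=s-\tfrac{a-1}2,\ s-\tfrac{a-1}2+1,\ \dots,\ s+\tfrac{a-1}2 .
\end{equation}
The unramified constituent of a representation of $\operatorname{SO}_{2N}(E)$ induced (normalized) from an unramified representation $\bigotimes_i\rho_i\otimes\rho_0$ of a Levi subgroup $\prod_i\operatorname{GL}_{d_i}\times\operatorname{SO}_{2N_0}$ has as multiset the union of $\operatorname{sat}(\rho_0)$ and of the parameters of all $\rho_i$ and their inverses.

\paragraph{Determinants.}
When $h$ acts on a finite-dimensional $E$-space $X$, write $[X]=\det(h;X)\in E^\times$. This is multiplicative in exact sequences, $[X^*]=[X]^{-1}$, and $[\operatorname{Hom}(X,Y)]=[Y]^{\dim X}[X]^{-\dim Y}$.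

Consider an isotropic flag in an even-dimensional quadratic space, with successive quotients $b_1,b_2,\dots$ of dimensions $d_i$, and let $\mathrm{mid}$ be the quotient of the orthogonal of the largest member by that member, of dimension $e$. Let $h$ preserve the form and the flag, with $[\mathrm{mid}]=1$. The nilradical of the Lie algebra of the stabilizer of the flag has a filtration with quotients $\operatorname{Hom}(b_j,b_i)$ and $b_i\otimes b_j$ for $i<j$, and $\Lambda^2b_i$ and $b_i\otimes\mathrm{mid}$ for all $i$. Since $[\operatorname{Hom}(b_j,b_i)][b_i\otimes b_j]=[b_i]^{2d_j}$ and $[\Lambda^2b_i]=[b_i]^{d_i-1}$, the nilradical has determinant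
\begin{equation}\label{eq:nilradical}
\prod_i[b_i]^{\,2\sum_{j>i}d_j+d_i-1+e}.
\end{equation}
If $h$ lies in the special orthogonal group, the condition $[\mathrm{mid}]=1$ is automatic: the largest member of the flag is dual to the quotient of the space by its orthogonal.

\begin{lemma}\label{lem:lattices}
Let $X$ be a split quadratic space over $E$ and $\Lambda\subset X$ a self-dual lattice.
\begin{enumerate}
\item For every flag of isotropic subspaces of $X$ with largest member $C$ there is a decomposition $\Lambda=\Lambda_C\oplus\Lambda_0\oplus\Lambda_C'$ with $\Lambda_C=\Lambda\cap C$ having a basis adapted to the flag, $\Lambda_C'$ isotropic and in perfect duality with $\Lambda_C$, and $\Lambda_0$ self-dual and orthogonal to $\Lambda_C\oplus\Lambda_C'$.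
\item If $X\ne0$, the stabilizer of $\Lambda$ in $\operatorname{O}(X)$ contains a reflection. Any two self-dual lattices in $X$ are conjugate under $\operatorname{SO}(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The intersections of $\Lambda$ with the members of the flag are direct summands of $\Lambda$, so $\Lambda_C$ has an adapted basis $e_1,\dots,e_d$, which is part of a basis of $\Lambda$. Since $\Lambda$ is self-dual, there are $f_1,\dots,f_d\in\Lambda$ with $\langle e_i,f_j\rangle=\delta_{ij}$. As $2$ is a unit, we may replace $f_i$ by $f_i-\frac12\sum_j\langle f_i,f_j\rangle e_j$; then $\langle f_i,f_j\rangle=0$ for all $i,j$. Let $\Lambda_C'$ be the span of the $f_i$. The lattice $\Lambda_C\oplus\Lambda'_C$ is self-dual in its span, so it splits off orthogonally from $\Lambda$ and its complement $\Lambda_0$ is self-dual.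

(2) Both assertions concern $X\ne0$, the second being trivial for $X=0$. Apply (1) to a maximal isotropic $C$. Then $\Lambda_0=0$ because $X$ is split, so $\Lambda$ has a hyperbolic basis $e_i,f_i$. Hence any two self-dual lattices are conjugate under $\operatorname{O}(X)$. Exchanging $e_1$ and $f_1$ is a reflection stabilizing $\Lambda$, so the conjugating element can be chosen of determinant $1$.
\end{proof}

\paragraph{The degenerate principal series.}
Let $V$ be the quadratic space of $G=\operatorname{SO}(V)$, of dimension $2nm$, and let $\mathcal F$ be one of the two $G$-orbits of flags $L_1\subset\dots\subset L_n$ of isotropic subspaces of $V$ with $\dim L_i=im$. Put $L_0=0$ and $L_{2n-i}=L_i^\perp$. For $x\in\mathcal F$ let $Q_x$ be its stabilizer, $\mathfrak q_x=\operatorname{Lie}Q_x$, and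
\[
\mathfrak n_x=\{X\in\mathfrak{so}(V):\ XL_i\subset L_{i-1},\ 1\le i\le2n\}
\]
the nilradical of $\mathfrak q_x$, which is the orthogonal of $\mathfrak q_x$ for the trace form. Let $\chi_i$ be the unramified character with $\chi_i(\varpi)=\beta_i$ and let $I=i_Q^G(\bigotimes_i\chi_i\circ\det)$. We realize $I$ by left translation on the smooth sections of a $G$-equivariant line bundle $\mathcal L$ on the compact space $\mathcal F$, where $Q_x$ acts on the fibre $\mathcal L_x$ by
\begin{equation}\label{eq:rho}
\rho_x=\prod_{i=1}^n\chi_i([L_i/L_{i-1}])\cdot\bigl|[\mathfrak n_x]\bigr|^{1/2}.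
\end{equation}
(If $\varphi(xg)=\rho(x)\varphi(g)$ for $x\in Q=Q_{x_0}$, the corresponding section is $gx_0\mapsto g\cdot\varphi(g^{-1})$.)

By \eqref{eq:segment} the unramified constituent of $I$ has multiset $\{(\beta_iq^{-x})^{\pm1}:|x|\le\frac{m-1}2\}=t\otimes S_m$, with $x\in\frac{m-1}2+\mathbb Z$. The two choices of $\mathcal F$ are exchanged by an element of $\operatorname{O}(V)$ that stabilizes a self-dual lattice, and the multiset determines an unramified representation up to conjugation by such an element. Therefore the representation $\Theta$ of Theorem~\ref{thm:local} is a constituent of $I$ for one of the two choices of $\mathcal F$. As $J$ is exact, $J(\Theta)$ is a subquotient of $J(I)$, and it is $J(I)$ that we study.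

\section{The case $n=1$}\label{sec:n1}

If $n=1$, then $Z$ is trivial, $V=U\oplus V_2$ with $\dim U=2k$, $\dim V_2=2k+2c$, the group is $H=\operatorname{SO}(U)\times\operatorname{SO}(V_2)$, and $J(I)$ is the restriction of $I$ to $H$. A point of $\mathcal F$ is a maximal isotropic subspace $D\subset U\oplus V_2$. The next lemma, which is needed for all $n$, describes such subspaces.

\begin{lemma}\label{lem:graph}
Let $U,V_2$ be split quadratic spaces of dimensions $2k$ and $2k+2e$, and let $D\subset U\oplus V_2$ be maximal isotropic. Put $C=D\cap U$ and $D'=D\cap V_2$, and take orthogonals of $C$ in $U$ and of $D'$ in $V_2$. Then $\operatorname{pr}_U(D)=C^\perp$, $\operatorname{pr}_{V_2}(D)=D'^\perp$, $\dim D'=\dim C+e$, and $D/(C\oplus D')$ is the graph of an anti-isometry $\theta:C^\perp/C\to D'^\perp/D'$. The triple $(C,D',\theta)$ determines $D$, and every triple of isotropic subspaces $C\subset U$, $D'\subset V_2$ with $\dim D'=\dim C+e$ and an anti-isometry $\theta$ arises.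
\end{lemma}

\begin{proof}
A vector of $U$ is orthogonal to $D$ if and only if it is orthogonal to $\operatorname{pr}_U(D)$. Since $D^\perp=D$, the orthogonal of $\operatorname{pr}_U(D)$ in $U$ is $D\cap U=C$, so $\operatorname{pr}_U(D)=C^\perp$; in the same way $\operatorname{pr}_{V_2}(D)=D'^\perp$. The kernel of $\operatorname{pr}_U$ on $D$ is $D'$, so $2k+e=(2k-\dim C)+\dim D'$. If $(u,w)\in D$ with $u\in C$, then $(0,w)\in D$ and $w\in D'$. Thus $D/(C\oplus D')$ maps bijectively to $C^\perp/C$, and likewise to $D'^\perp/D'$, so it is the graph of an isomorphism $\theta$, which is an anti-isometry because $D$ is isotropic. Hence $D$ is the inverse image in $C^\perp\oplus D'^\perp$ of the graph of $\theta$. Conversely, for any triple as in the statement this inverse image is isotropic of dimension $2k+e$, and its triple is the given one.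
\end{proof}

Return to $n=1$, so $e=c$. Let $\alpha=\dim C$. By Witt's theorem $\operatorname{O}(U)\times\operatorname{O}(V_2)$ is transitive on the $D$ with given $\alpha$; so $H$, of index $4$ in it, has finitely many orbits on $\mathcal F$. They are locally closed \cite[6.15]{BZ}, and $I$ has a finite filtration with quotients $c\text{-ind}_{H_D}^H(\eta_D)$, where $\eta_D$ is the restriction of $\rho_D$ to the stabilizer $H_D$. Let $P_1\subset\operatorname{SO}(U)$ and $P_2\subset\operatorname{SO}(V_2)$ be the stabilizers of $C$ and $D'$, and $G_0=\operatorname{SO}(C^\perp/C)$, which we identify with $\operatorname{SO}(D'^\perp/D')$ through $\theta$. Then $H_D$ consists of the pairs $(p_1,p_2)\in P_1\times P_2$ with the same image in $G_0$. Put $\mu=[C]$ and $\nu=[D']$. Since $D/(C\oplus D')\cong C^\perp/C$ has determinant $1$, we have $[D]=\mu\nu$. The nilradical $\mathfrak n_D$ is $\Lambda^2D$, with determinant $(\mu\nu)^{2k+c-1}$, and by \eqref{eq:nilradical} $\delta_{P_1}=|\mu|^{2k-\alpha-1}$, $\delta_{P_2}=|\nu|^{2k-\alpha+c-1}$. Writing $\chi=\chi_1$ and $\beta=\beta_1$,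 we get
\[
\eta_D=\chi(\mu\nu)\,|\mu\nu|^{\frac{2k+c-1}2}
=\delta_{P_1}^{1/2}\,\delta_{P_2}^{1/2}\cdot\chi(\mu)|\mu|^{\frac{\alpha+c}2}\cdot\chi(\nu)|\nu|^{\frac\alpha2}.
\]
The right side is a character of all of $P_1\times P_2$. Inducing first from $H_D$ to $P_1\times P_2$ we find
\begin{equation}\label{eq:n1piece}
c\text{-ind}_{H_D}^H(\eta_D)\cong i_{P_1\times P_2}^H\Bigl(\chi|\cdot|^{\frac{\alpha+c}2}\circ\det{}_{\operatorname{GL}_\alpha}\otimes\chi|\cdot|^{\frac\alpha2}\circ\det{}_{\operatorname{GL}_{\alpha+c}}\otimes\mathcal S(G_0)\Bigr),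
\end{equation}
where $G_0\times G_0$ acts on $\mathcal S(G_0)$ by left and right translations.

For orientation, replace $\mathcal S(G_0)$ by a quotient $\rho\otimes\rho^\vee$ with $\rho$ unramified; Section~\ref{sec:hecke} shows that this is harmless. By \eqref{eq:segment} the unramified constituent $\sigma'\otimes\pi'$ of \eqref{eq:n1piece} then has
\begin{align*}
\operatorname{sat}(\sigma')&=\operatorname{sat}(\rho)\uplus\bigl\{(\beta q^{-x})^{\pm1}:\ x=\tfrac{c+1}2,\dots,\tfrac{c-1}2+\alpha\bigr\},\\
\operatorname{sat}(\pi')&=\operatorname{sat}(\rho)\uplus\bigl\{(\beta q^{-x})^{\pm1}:\ x=\tfrac{1-c}2,\dots,\tfrac{c-1}2+\alpha\bigr\},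
\end{align*}
and the difference is $\{(\beta q^{-x})^{\pm1}:x=\frac{1-c}2,\dots,\frac{c-1}2\}=t\otimes S_c$, independently of $\alpha$. For instance, let $k=1$, so that $U$ is a hyperbolic plane. If $\alpha=0$, then $\sigma'=\rho$ is an arbitrary unramified character of $\operatorname{SO}_2$, and $\pi'$ acquires $t\otimes S_c$. If $\alpha=1$, then $G_0$ is trivial and $\sigma'$ is forced to be one special character or its inverse (according to which of the two isotropic lines of $U$ is $C$), with $\operatorname{sat}(\sigma')=\{(\beta q^{-(c+1)/2})^{\pm1}\}$; and the parameters of $\pi'$, a single segment from $\frac{1-c}2$ to $\frac{c+1}2$ and its inverse, consist of $t\otimes S_c$ and of exactly this extra pair.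

\section{The grading and the nilpotent element $A$}\label{sec:grading}

For general $n$ we first rewrite $Z$ and $\psi_Z$ without matrices. Write
\[
V=\bigoplus_{j=1}^{2n-1}V^j,\qquad V^n=U\oplus V_2,
\]
where $V^1,\dots,V^{n-1}$, of dimension $2k$, belong to the $\operatorname{GL}_{2k}$-blocks, $V^n$ is the space of $\operatorname{SO}_{2nc+4k}$, $U$ is its $2k$-dimensional subspace indexed by $Y_2$, $V_2=U^\perp$ has dimension $2nc+2k$, and $V^{2n-j}$ is dual to $V^j$. The spaces $U$ and $V_2$ are split. The algebra $\mathfrak g=\mathfrak{so}(V)$ is graded: $X\in\mathfrak g_d$ if and only if $XV^j\subset V^{j+d}$ for all $j$. Let $\lambda(s)\in G$, $s\in E^\times$, act on $V^j$ by $s^{n-j}$; it acts on $\mathfrak g_d$ by $s^{-d}$. Then $\mathfrak z=\operatorname{Lie}Z=\mathfrak g_{<0}$ and $P=MZ$ with $M$ the centralizer of $\lambda$, $\operatorname{Lie}M=\mathfrak g_0$, and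
\begin{equation}\label{eq:contract}
\lambda(s)z\lambda(s)^{-1}\to1\quad(s\to0)\qquad\text{for }z\in Z .
\end{equation}

Let $A\in\mathfrak g_1$ have the following components $A_j:V^j\to V^{j+1}$. For $j\le n-2$, $A_j$ is the identity in the coordinates of the problem; $A_{n-1}:V^{n-1}\to U\subset V^n$ is the identity in the coordinates indexing $Y_2$; and $A_j=-A_{2n-1-j}^*$ for $j\ge n$. (If $n=1$, then $A=0$.) For $X\in\mathfrak z$ let $X_j:V^{j+1}\to V^j$ be the components of its part of degree $-1$; they are also the corresponding blocks of $\exp X$. Since $X_{2n-1-j}=-X_j^*$, we have $\operatorname{tr}(A_{2n-1-j}X_{2n-1-j})=\operatorname{tr}(A_j^*X_j^*)=\operatorname{tr}(A_jX_j)$, so that $\frac12\operatorname{tr}(AX)=\sum_{j\le n-1}\operatorname{tr}(A_jX_j)$, and therefore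
\begin{equation}\label{eq:psiA}
\psi_Z(\exp X)=\psi\bigl(\tfrac12\operatorname{tr}(AX)\bigr),\qquad X\in\mathfrak z .
\end{equation}
The group $H=\operatorname{SO}(U)\times\operatorname{SO}(V_2)$ is embedded in $M$ so that it centralizes $A$.

The map $A:V^n\to V^{n+1}$ has kernel $(\operatorname{im}A_{n-1})^\perp=V_2$ and is an isomorphism on $U$ (for $n\ge2$). The map $A_{n-1}$ is an isomorphism of $V^{n-1}$ onto $U$, and all maps $A:V^j\to V^{j+1}$ with $j<n-1$ or $n<j<2n-1$ are isomorphisms. Consequently, for $r\ge1$,
\begin{equation}\label{eq:injective}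
\begin{aligned}
&A^r\text{ is injective on }V^j\ (j\ne n)\text{ if }r\le2n-1-j,\\
&\ker(A^r|_{V^n})=V_2\text{ if }r\le n-1 .
\end{aligned}
\end{equation}
Through powers of $A$ we identify all $V^j$ with $j\ne n$ with $U$, $H$-equivariantly; as $A$ is skew, the pairing of $V^j$ and $V^{2n-j}$ becomes $\pm$ the form of $U$. For a subspace $S\subset U$ and $j\ne n$ let $S[j]\subset V^j$ be $S$ placed in degree $j$.

\section{Reduction to $\lambda$-fixed flags}\label{sec:reduction}

The space $\mathcal F$ is a finite union of locally closed $P$-orbits $O$, so $I=\mathcal S(\mathcal F,\mathcal L)$ has a finite filtration with quotients $\mathcal S(O,\mathcal L)$, and $J(I)$ one with quotients $J(\mathcal S(O,\mathcal L))$. To compute the latter we fibre $O$ over the set of its $\lambda$-fixed points, with fibres homogeneous under $Z$: then $\psi_Z$ can be integrated along the fibres.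

\begin{lemma}\label{lem:fixed}
Let $O$ be a $P$-orbit in $\mathcal F$ and $B=O^\lambda$ its set of $\lambda$-fixed points. Then $B$ is a single $M$-orbit, it is compact, and there is a continuous $P$-equivariant map $p:O\to B$, where $P$ acts on $B$ through $P/Z\cong M$, whose fibre over $y\in B$ is $Zy$.
\end{lemma}

\begin{proof}
By the Bruhat decomposition $O$ contains a point $x_0$ fixed by a maximal split torus of $M$. This torus contains $\lambda$, which is central in $M$. If $mz\in Q_{x_0}$ with $m\in M$, $z\in Z$, then $\lambda(s)mz\lambda(s)^{-1}=m\,\lambda(s)z\lambda(s)^{-1}\in Q_{x_0}$, and by \eqref{eq:contract} we get $m\in Q_{x_0}$. So $P_{x_0}=M_{x_0}Z_{x_0}$, and $O=P/P_{x_0}\to P/M_{x_0}Z=M/M_{x_0}$ is the desired map onto the orbit $Mx_0$, with fibres $Zy$. The points of $Mx_0$ are $\lambda$-fixed. Conversely, if $zy$ is $\lambda$-fixed with $y\in Mx_0$, $z\in Z$, then $zy=\lambda(s)zy=\lambda(s)z\lambda(s)^{-1}y\to y$, so $zy=y$. Hence $O^\lambda=Mx_0$. Finally $M_{x_0}=M\cap Q_{x_0}$ is a parabolic subgroup of the centralizer $M$ of $\lambda\subset Q_{x_0}$,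 so $Mx_0$ is a partial flag variety of $M$ and is compact.
\end{proof}

Every $\lambda$-fixed flag lies in some $P$-orbit, so $\mathcal F^\lambda$ is the disjoint union of the finitely many compact sets $B$, and each $B$ is open and closed in it.

Recall from \cite[1.14]{BZ} that a nondegenerate module $N$ over the algebra $\mathcal S(B)$ of locally constant, compactly supported functions is the space $\mathcal S(B,\mathcal N)$ of compactly supported sections of a sheaf $\mathcal N$ on $B$ (an $l$-sheaf), with stalks $\mathcal N_y=N/\mathcal S(B\setminus y)N$. For $y\in\mathcal F^\lambda$ put $\mathfrak z_y=\mathfrak z\cap\mathfrak q_y=\operatorname{Lie}Z_y$, and let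
\[
Y=\{y\in\mathcal F^\lambda:\ A\in\mathfrak n_y\}.
\]

\begin{proposition}\label{prop:sheaf}
For each $P$-orbit $O$ and $B=O^\lambda$ there is an $H$-equivariant $l$-sheaf $\mathcal J$ on the closed subset $B\cap Y$ of $B$ with $J(\mathcal S(O,\mathcal L))\cong\mathcal S(B\cap Y,\mathcal J)$. Its stalks are one-dimensional, and the stabilizer $H_y$ acts on $\mathcal J_y$ by
\begin{equation}\label{eq:eta}
\eta_y=\prod_{i=1}^n\chi_i([L_i/L_{i-1}])\cdot\bigl|[\mathfrak n_y]\bigr|^{1/2}\cdot\bigl|[\mathfrak z/\mathfrak z_y]\bigr| .
\end{equation}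
\end{proposition}

\begin{proof}
Let $\mathcal M=\mathcal S(O,\mathcal L)$. The algebra $\mathcal S(B)$ acts on $\mathcal M$ through $p$; since $B$ is compact, $\mathcal S(B)$ contains the constant function $1$, so $\mathcal M$ is nondegenerate. The action of $Z$ is $\mathcal S(B)$-linear because $p$ is $Z$-invariant. Hence $J(\mathcal M)$ is a nondegenerate $\mathcal S(B)$-module, that is, an $l$-sheaf $\mathcal J$ on $B$, and it is $H$-equivariant. By right exactness of $J$ its stalk at $y$ is
\[
J(\mathcal M)/\mathcal S(B\setminus y)J(\mathcal M)=J\bigl(\mathcal M/\mathcal S(B\setminus y)\mathcal M\bigr).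
\]
Here $\mathcal S(B\setminus y)\mathcal M=\mathcal S(O\setminus p^{-1}(y),\mathcal L)$, because a compact subset of $O\setminus p^{-1}(y)$ has compact image in $B\setminus y$. So $\mathcal J_y=J(\mathcal S(Zy,\mathcal L))$.

\emph{The stalk.} Elements of $Z_y$ are unipotent, so they act trivially on $\mathcal L_y$, and sections over $Zy$ have the form $s(zy)=z\cdot\Phi(z)$ with $\Phi\in\mathcal S(Z/Z_y)\otimes\mathcal L_y$; an element $z'\in Z$ acts by $\Phi\mapsto\Phi(z'^{-1}\,\cdot\,)$. A functional on $\mathcal S(Z)$ on which $Z$ acts through $\psi_Z$ under left translation is a multiple of $\Phi\mapsto\int_Z\Phi\psi_Z$, and right translation by $Z_y$ changes the latter by $\psi_Z|_{Z_y}^{\pm1}$. Since $\mathcal S(Z/Z_y)$ is the space of coinvariants of $\mathcal S(Z)$ under right translation by $Z_y$, we get $\mathcal J_y=0$ if $\psi_Z|_{Z_y}\ne1$. Otherwise $\mathcal J_y$ is one-dimensional, the projection to it being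
\[
\Lambda(s)=\int_{Z/Z_y}\Phi(z)\psi_Z(z)\,dz,\qquad\Lambda(z's)=\psi_Z(z')\Lambda(s).
\]
For $h\in H_y$ we have $(hs)(zy)=h\cdot s(h^{-1}zh\,y)=z\cdot\rho_y(h)\Phi(h^{-1}zh)$. As $h$ fixes $\psi_Z$, the substitution $z\mapsto hzh^{-1}$ gives $\Lambda(hs)=\rho_y(h)\,|\det(h;\mathfrak z/\mathfrak z_y)|\,\Lambda(s)$, which is \eqref{eq:eta} in view of \eqref{eq:rho}.

\emph{The support.} By \eqref{eq:psiA}, $\psi_Z|_{Z_y}=1$ if and only if $\psi$ is trivial on the values of the linear form $\frac12\operatorname{tr}(A\,\cdot\,)$ on the vector space $\mathfrak z_y$, hence if and only if that form vanishes on $\mathfrak z_y$. As $y$ is $\lambda$-fixed, $\mathfrak q_y$ is graded and $\mathfrak z_y=(\mathfrak q_y)_{<0}$; and $A\in\mathfrak g_1$ is orthogonal to $\mathfrak g_d$ for $d\ne-1$. So the condition is that $A$ is orthogonal to $\mathfrak q_y$, that is, $A\in\mathfrak n_y$. This is a closed condition on $y$. The sheaf $\mathcal J$ vanishes on the open set $B\setminus Y$, so $\mathcal S(B,\mathcal J)=\mathcal S(B\cap Y,\mathcal J)$ by \cite[1.16]{BZ}.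
\end{proof}

\section{The flags annihilated by $A$}\label{sec:flags}

For $y=(L_\bullet)\in\mathcal F^\lambda$ we have $L_i=\bigoplus_jL_i^j$ with $L_i^j=L_i\cap V^j$. The condition $A\in\mathfrak n_y$ is $AL_i\subset L_{i-1}$ for all $i$. It is very restrictive, since $A$ is nearly injective in low degrees: for $n=2$, for instance, $A^2L_2=0$ forces $L_2\cap V^1=0$, and $AL_1=0$ forces $L_1\subset V_2\oplus V^3$. All the freedom that remains lies in $U$ and $V_2$.

\begin{lemma}\label{lem:flags}
The $H$-space $Y$ is isomorphic to the set of data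
\[
(C_1\subset\dots\subset C_{n-1};\ D_1\subset\dots\subset D_{n-1};\ D)
\]
(only $D$ if $n=1$) where $C_i\subset U$ and $D_i\subset V_2$ are isotropic, $\dim D_i=\dim C_i+ic$, and $D\supset C_{n-1}\oplus D_{n-1}$ is a maximal isotropic subspace of $U\oplus V_2$ belonging to one of the two families, determined by $\mathcal F$. Explicitly, with $C_i^\perp$ taken in $U$,
\begin{equation}\label{eq:shape}
L_i=D_i\oplus C_i^\perp[2n-i]\oplus\bigoplus_{j>2n-i}V^j\quad(i<n),\qquad L_n=D\oplus\bigoplus_{j>n}V^j .
\end{equation}
\end{lemma}

For $n=3$ the homogeneous components of $L_1,L_2,L_3$ are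
\[
\begin{array}{c|ccccc}
&V^1&V^2&V^3=U\oplus V_2&V^4&V^5\\ \hline
L_1&0&0&D_1&0&C_1^\perp\\
L_2&0&0&D_2&C_2^\perp&V^5\\
L_3&0&0&D&V^4&V^5
\end{array}
\]

\begin{proof}
If $n=1$, then $A=0$ and there is nothing to prove. Let $n\ge2$ and let $A\in\mathfrak n_y$, so that $A^iL_i=0$ for all $i\le2n$. Let $1\le i\le n$ and use \eqref{eq:injective}.
\begin{itemize}
\item $L_i^j=0$ for $j<n$, since $i\le n\le2n-1-j$.
\item $L_i^j=0$ for $n<j<2n-i$, since $i\le2n-1-j$.
\item $L_i^n\subset V_2$ if $i\le n-1$.
\item If $j\ge2n-i+1$ and $j>n$, then $A^{2n-i}$ is injective on $V^{2n-j}$, since $2n-i\le j-1=2n-1-(2n-j)$. It kills $L_{2n-i}$, so $L_{2n-i}^{2n-j}=0$, and $L_i^j=(L_{2n-i}^{2n-j})^\perp=V^j$.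
\end{itemize}
This is the shape \eqref{eq:shape}, with $D_i=L_i^n\subset V_2$ for $i<n$, $D=L_n^n$, and some subspace $L_i^{2n-i}$ of $V^{2n-i}\cong U$, which we write as $C_i^\perp[2n-i]$ with $C_i\subset U$. Counting dimensions, $\dim D_i+\dim C_i^\perp=im-2k(i-1)=2k+ic$, that is, $\dim D_i=\dim C_i+ic$, and $\dim D=nm-2k(n-1)=2k+nc$, so $D$ is maximal isotropic in $V^n$.

It remains to express, for subspaces of this shape, the conditions $AL_i\subset L_{i-1}$ and $L_{i-1}\subset L_i$. By skewness $AL_i\subset L_{i-1}$ implies $AL_{2n-i+1}\subset L_{2n-i}$, so $1\le i\le n$ suffices. For $i=1$ the condition holds: $A$ kills $V_2$ and $V^{2n-1}$. For $2\le i\le n-1$ it says $C_i^\perp\subset C_{i-1}^\perp$, that is, $C_{i-1}\subset C_i$. For $i=n$ it says $\operatorname{pr}_U(D)\subset C_{n-1}^\perp$, that is, $C_{n-1}$ is orthogonal to $D$, that is, $C_{n-1}\subset D^\perp=D$. The inclusions $L_{i-1}\subset L_i$ say $D_1\subset\dots\subset D_{n-1}\subset D$. In particular $C_i,D_i\subset D$ are isotropic. Conversely, $L_n$ in \eqref{eq:shape} is isotropic if $D$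 is, so all such data give isotropic flags with $A\in\mathfrak n_y$; they lie in $\mathcal F$ exactly when $D$ belongs to the appropriate family.
\end{proof}

For $y\in Y$ put $C_n=D\cap U$, $D_n=D\cap V_2$, $C_0=D_0=0$, and
\[
\alpha_i=\dim C_i\quad(0\le i\le n),\qquad a_i=\alpha_i-\alpha_{i-1}\ge0\quad(1\le i\le n).
\]
Lemma~\ref{lem:graph} with $e=nc$ gives $\dim D_n=\alpha_n+nc$ and an anti-isometry $\theta:C_n^\perp/C_n\to D_n^\perp/D_n$. Thus $\dim D_i/D_{i-1}=a_i+c$ for all $i\le n$. Let $P_1\subset\operatorname{SO}(U)$ and $P_2\subset\operatorname{SO}(V_2)$ be the stabilizers of the flags $(C_i)_{i\le n}$ and $(D_i)_{i\le n}$, and let $G_0=\operatorname{SO}(C_n^\perp/C_n)$, of rank $k_0=k-\alpha_n$, identified with $\operatorname{SO}(D_n^\perp/D_n)$ through $\theta$. As noted after \eqref{eq:nilradical}, $P_1$ and $P_2$ map to $G_0$, and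
\[
H_y=\{(p_1,p_2)\in P_1\times P_2:\ p_1\text{ and }p_2\text{ have the same image in }G_0\}.
\]

\begin{proposition}\label{prop:filtration}
The $H$-module $J(I)$ has a finite filtration whose quotients are of the form $c\text{-ind}_{H_y}^H(\eta_y)$ with $y\in Y$.
\end{proposition}

\begin{proof}
By Witt's theorem, applied to $C_\bullet$, to $D_\bullet$ and then to $\theta$, the group $\operatorname{O}(U)\times\operatorname{O}(V_2)$ is transitive on the data with given $(a_1,\dots,a_n)$ (both families of $D$ together). So $H$, of index $4$ in it, has finitely many orbits on $Y$, and they are locally closed \cite[6.15]{BZ}. The exact sequences for open and closed subsets and the description of equivariant sheaves on homogeneous spaces \cite[1.16, 2.23]{BZ} turn Proposition~\ref{prop:sheaf} into the assertion.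
\end{proof}

\section{The character $\eta_y$}\label{sec:character}

Fix $y\in Y$ and $h\in H_y$. All determinants $[\,\cdot\,]$ refer to $h$. Put
\[
\mu_i=[C_i/C_{i-1}],\qquad\nu_i=[D_i/D_{i-1}],\qquad\hat\mu_i=\mu_1\cdots\mu_i=[C_i]\qquad(1\le i\le n),\qquad\hat\mu_0=1.
\]
Since $U/C_i^\perp$ is dual to $C_i$ and $[U]=1$, we have $[U/C_i^\perp]=\hat\mu_i^{-1}$ and $[C_i^\perp]=\hat\mu_i$; and $[D]=\hat\mu_n\nu_1\cdots\nu_n$, because $D/(C_n\oplus D_n)\cong C_n^\perp/C_n$ has determinant $1$.

\begin{proposition}\label{prop:eta}
On $H_y$,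
\[
\eta_y=\delta_{P_1}^{1/2}\,\delta_{P_2}^{1/2}\,\prod_{i=1}^n\chi_i(\mu_i)|\mu_i|^{\frac{a_i+c}2}\,\chi_i(\nu_i)|\nu_i|^{\frac{a_i}2}.
\]
Consequently
\begin{equation}\label{eq:piece}
c\text{-ind}_{H_y}^H(\eta_y)\cong i_{P_1\times P_2}^H\Bigl(\bigotimes_i\chi_i|\cdot|^{\frac{a_i+c}2}\circ\det{}_{\operatorname{GL}_{a_i}}\otimes\bigotimes_i\chi_i|\cdot|^{\frac{a_i}2}\circ\det{}_{\operatorname{GL}_{a_i+c}}\otimes\mathcal S(G_0)\Bigr),
\end{equation}
where $(g_1,g_2)\in G_0\times G_0$ acts on $\mathcal S(G_0)$ by $f\mapsto f(g_1^{-1}xg_2)$.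
\end{proposition}

\begin{proof}
\emph{The $\chi$-part.} By \eqref{eq:shape}, $[L_i]=\hat\mu_i\nu_1\cdots\nu_i$ for all $i\le n$, so $[L_i/L_{i-1}]=\mu_i\nu_i$ and the $\chi$-part of \eqref{eq:eta} is $\prod_i\chi_i(\mu_i\nu_i)$.

\emph{A simplification.} The factor $|[\mathfrak n_y]|^{1/2}|[\mathfrak z/\mathfrak z_y]|$ involves pieces of all degrees; we show that most of them cancel. Write $\mathfrak n=\mathfrak n_y$, $\mathfrak q=\mathfrak q_y$, and $\mathfrak l=\mathfrak q/\mathfrak n\cong\bigoplus_{i=1}^n\mathfrak{gl}(\mathrm{gr}_i)$ with $\mathrm{gr}_i=L_i/L_{i-1}$; all of these are graded.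
\begin{itemize}
\item The trace form makes $\mathfrak z/\mathfrak z_y=(\mathfrak g/\mathfrak q)_{<0}$ dual to $\mathfrak n_{>0}$. So $|[\mathfrak z/\mathfrak z_y]|=|[\mathfrak n_{>0}]|^{-1}$.
\item $|[\mathfrak z]|=1$. Indeed $\mathfrak g\cong\Lambda^2V$ with $V^a\otimes V^b$ in degree $a+b-2n$, so the $H$-isomorphisms $V^j\cong V^{2n-j}$ give $\mathfrak g_d\cong\mathfrak g_{-d}$; and $\mathfrak g_{-d}\cong\mathfrak g_d^*$ by the trace form. Hence $[\mathfrak g_d]^2=1$ for every $d$.
\item $\mathfrak l_{<0}$ is dual to $\mathfrak l_{>0}$.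
\end{itemize}
The first two facts give $|[\mathfrak n_{>0}]|=|[\mathfrak z_y]|$. Since $\mathfrak z_y=\mathfrak q_{<0}$, the third gives
\[
|[\mathfrak n_{>0}]|=|[\mathfrak q_{<0}]|=|[\mathfrak n_{<0}]|\,|[\mathfrak l_{<0}]|=|[\mathfrak n_{<0}]|\,|[\mathfrak l_{>0}]|^{-1}.
\]
Therefore
\[
|[\mathfrak n]|^{1/2}\,|[\mathfrak z/\mathfrak z_y]|=|[\mathfrak n_0]|^{1/2}|[\mathfrak n_{<0}]|^{1/2}|[\mathfrak n_{>0}]|^{-1/2}=|[\mathfrak n_0]|^{1/2}\,|[\mathfrak l_{>0}]|^{1/2}.
\]

\emph{The determinant of $\mathfrak l_{>0}=\bigoplus_i\bigoplus_{j<l}\operatorname{Hom}(\mathrm{gr}_i^j,\mathrm{gr}_i^l)$.} For $i<n$ the graded pieces of $\mathrm{gr}_i$ are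
\[
\begin{array}{llll}
\text{degree }n:&D_i/D_{i-1},&\text{dimension }a_i+c,&\text{determinant }\nu_i;\\
\text{degree }2n-i:&C_i^\perp,&\text{dimension }2k-\alpha_i,&\text{determinant }\hat\mu_i;\\
\text{degree }2n-i+1:&U/C_{i-1}^\perp,&\text{dimension }\alpha_{i-1},&\text{determinant }\hat\mu_{i-1}^{-1},
\end{array}
\]
the last being zero for $i=1$. The three spaces $\operatorname{Hom}$ contribute
\[
\hat\mu_i^{a_i+c}\nu_i^{-(2k-\alpha_i)}\cdot\hat\mu_{i-1}^{-(a_i+c)}\nu_i^{-\alpha_{i-1}}\cdot\hat\mu_{i-1}^{-(2k-\alpha_i)}\hat\mu_i^{-\alpha_{i-1}}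
=\mu_i^{a_i+c-\alpha_{i-1}}\,\nu_i^{-(2k-a_i)}\,\hat\mu_{i-1}^{-(2k-a_i)} .
\]
For $i=n$ the pieces are $D/D_{n-1}$ in degree $n$, of dimension $2k+c-\alpha_{n-1}$ and determinant $\hat\mu_n\nu_n$, and $U/C_{n-1}^\perp$ in degree $n+1$ (zero if $n=1$). They contribute
\[
\hat\mu_{n-1}^{-(2k+c-\alpha_{n-1})}(\hat\mu_n\nu_n)^{-\alpha_{n-1}}=\hat\mu_{n-1}^{-(2k+c)}\mu_n^{-\alpha_{n-1}}\nu_n^{-\alpha_{n-1}} .
\]

\emph{The determinant of $\mathfrak n_0$.} We have $\mathfrak g_0\cong\bigoplus_{j>n}\mathfrak{gl}(V^j)\oplus\mathfrak{so}(V^n)$. On $V^{2n-i}$ with $1\le i\le n-1$ the members of the flag induce $0\subset C_i^\perp\subset U$, which contributes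
\[
[\operatorname{Hom}(U/C_i^\perp,C_i^\perp)]=\hat\mu_i^{\alpha_i}\hat\mu_i^{2k-\alpha_i}=\hat\mu_i^{2k}.
\]
On $V^n$ they induce $D_1\subset\dots\subset D_{n-1}\subset D$ and the orthogonals, and \eqref{eq:nilradical} applies with $e=0$, $d_i=a_i+c$, $[b_i]=\nu_i$ for $i<n$, and $d_n=2k+c-\alpha_{n-1}$, $[b_n]=\hat\mu_n\nu_n$. For $i<n$ we have $\sum_{j>i}d_j=\dim D-\dim D_i=2k+(n-i)c-\alpha_i$. So the contribution is $\prod_{i<n}\nu_i^{f_i}\cdot(\hat\mu_n\nu_n)^{f_n}$ with
\[
f_i=4k+2(n-i)c-2\alpha_i+a_i+c-1\quad(i<n),\qquad f_n=2k+c-\alpha_{n-1}-1 .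
\]

\emph{Exponents in $[\mathfrak n_0][\mathfrak l_{>0}]$.} The exponent of $\nu_i$ for $i<n$ is $f_i-(2k-a_i)$, and that of $\nu_n$ is $f_n-\alpha_{n-1}$. As $\alpha_i-a_i=\alpha_{i-1}$, both are given by
\begin{equation}\label{eq:expnu}
2k+(2n-2i+1)c-1-2\alpha_{i-1}\qquad(1\le i\le n).
\end{equation}
For $i<n$, $\mu_i$ occurs by itself in the $i$-th contribution to $\mathfrak l_{>0}$ and inside $\hat\mu_{l-1}$ in the $l$-th, $i<l\le n$; in $\mathfrak n_0$ it occurs inside $\hat\mu_l^{2k}$, $i\le l\le n-1$, and in $\hat\mu_n^{f_n}$. Its exponent is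
\begin{align*}
&(a_i+c-\alpha_{i-1})-\sum_{l=i+1}^{n-1}(2k-a_l)-(2k+c)+2k(n-i)+f_n\\
&\quad=a_i+c-\alpha_{i-1}-2k(n-1-i)+\alpha_{n-1}-\alpha_i-2k-c+2k(n-i)+2k+c-\alpha_{n-1}-1\\
&\quad=2k+c-1-2\alpha_{i-1} .
\end{align*}
For $i=n$ the exponent is $-\alpha_{n-1}+f_n=2k+c-1-2\alpha_{n-1}$, the same formula.

\emph{Comparison with the modulus characters.} By \eqref{eq:nilradical} with $e=2k_0=2k-2\alpha_n$,
\[
\delta_{P_1}=\prod_i|\mu_i|^{2k-1-2\alpha_i+a_i},\qquad\delta_{P_2}=\prod_i|\nu_i|^{2k-1-2\alpha_i+a_i+(2n-2i+1)c}.
\]
Subtracting these exponents from those found above leaves $c-2\alpha_{i-1}+2\alpha_i-a_i=a_i+c$ for $\mu_i$ and, by \eqref{eq:expnu}, $a_i$ for $\nu_i$. Taking square roots gives the formula for $\eta_y$.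

\emph{The induced representation.} The formula defines an extension of $\eta_y$ to $P_1\times P_2$. Hence $c\text{-ind}_{H_y}^{P_1\times P_2}\eta_y=\eta_y\otimes\mathcal S((P_1\times P_2)/H_y)$, and $(p_1,p_2)\mapsto\bar p_1\bar p_2^{-1}$ identifies $(P_1\times P_2)/H_y$ with $G_0$, where bars denote images in $G_0$. Induction in stages gives \eqref{eq:piece}.
\end{proof}

\section{Hecke operators and the proof of Theorem~\ref{thm:local}}\label{sec:hecke}

In \eqref{eq:piece} the module $\mathcal S(G_0)$ is in general not admissible, so one cannot speak of its Satake parameters. We let the Hecke algebra speak instead: on $K$-invariants, the operators that record $\operatorname{sat}$ on the two factors of $H$ turn out to satisfy a fixed identity.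

Let $K=K_1\times K_2\subset H$ be the stabilizer of self-dual lattices of $U$ and $V_2$, and let $\mathcal H_1,\mathcal H_2$ be the spherical Hecke algebras. For split $\operatorname{SO}_{2N}$ with spherical Hecke algebra $\mathcal H\cong\mathbb C[x_1^{\pm1},\dots,x_N^{\pm1}]^W$ (Satake) put
\[
\mathcal P(X)=\prod_{l=1}^N(X-x_l)(X-x_l^{-1})\in\mathcal H[X],
\]
with $\mathcal P=1$ if $N=0$. On the spherical vector of an unramified $\rho$ it acts by $\prod_{x\in\operatorname{sat}(\rho)}(X-x)$. Let $\mathcal P_1,\mathcal P_2,\mathcal P_{G_0}$ be these polynomials for $\operatorname{SO}(U)$, $\operatorname{SO}(V_2)$, $G_0$.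

\paragraph{Invariants of induced representations.}
Let $R=P_1\times P_2$, with unipotent radical $N_R$. By Lemma~\ref{lem:lattices}(1) there is a Levi subgroup $M_R$ of $R$ with $K\cap R=K_M(K\cap N_R)$, where $K_M=K\cap M_R$ is a product of groups $\operatorname{GL}_a(\mathfrak o)$, $\mathfrak o\subset E$ the ring of integers, and of stabilizers of self-dual lattices in the middle spaces; and $H=RK$ by the Iwasawa decomposition. For a smooth $M_R$-module $W$ the map $f\mapsto f(1)$ therefore identifies $(i_R^HW)^K$ with $W^{K_M}$. For $T\in\mathcal H_1\otimes\mathcal H_2$, writing $x=ul\kappa$ with $u\in N_R$, $l\in M_R$, $\kappa\in K$ and $dx=\delta_R(l)^{-1}du\,dl\,d\kappa$, we get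
\[
(Tf)(1)=\int_HT(x)f(x)\,dx=\int_{M_R}\Bigl(\delta_R(l)^{-1/2}\int_{N_R}T(ul)\,du\Bigr)\,l\cdot f(1)\,dl .
\]
So $T$ acts on $W^{K_M}$ through its constant term along $R$. By transitivity of constant terms, the constant term corresponds under the Satake isomorphisms to the inclusion of Weyl group invariants.

\begin{lemma}\label{lem:bimodule}
Let $\Lambda_0\subset C_n^\perp/C_n$ and $\Lambda_0'\subset D_n^\perp/D_n$ be self-dual lattices, and let $K_0,K_0'\subset G_0$ be the stabilizers of $\Lambda_0$ and of $\theta^{-1}(\Lambda_0')$. On $\mathcal S(G_0)^{K_0\times K_0'}=\mathcal S(K_0\backslash G_0/K_0')$ the two copies of $G_0$ give the same action of each coefficient of $\mathcal P_{G_0}$, formed with $K_0$ for the first copy and with $K_0'$ for the second.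
\end{lemma}

\begin{proof}
If $k_0=0$, then $G_0$ is trivial. Let $k_0\ge1$. An anti-isometry preserves self-duality of lattices, so by Lemma~\ref{lem:lattices}(2) $K_0'=\gamma K_0\gamma^{-1}$ with $\gamma\in G_0$. For $f\in\mathcal S(K_0\backslash G_0/K_0')$ put $f^\gamma(x)=f(x\gamma^{-1})$. For $\kappa\in K_0$ we have $f^\gamma(x\kappa)=f(x\gamma^{-1}\cdot\gamma\kappa\gamma^{-1})=f^\gamma(x)$, so $f\mapsto f^\gamma$ is a bijection onto $\mathcal H_0=\mathcal H(G_0,K_0)$.

The first copy of $G_0$ gives the action $f^\gamma\mapsto T*f^\gamma$ of $T\in\mathcal H_0$. In the second copy, let $T'\in\mathcal H(G_0,K_0')$ and $T(g)=T'(\gamma g\gamma^{-1})$, which lies in $\mathcal H_0$. Then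
\[
(T'f)^\gamma(x)=\int_{G_0}T'(g)f(x\gamma^{-1}g)\,dg=\int_{G_0}T'(g)f^\gamma(x\gamma^{-1}g\gamma)\,dg=\int_{G_0}T(g)f^\gamma(xg)\,dg=(f^\gamma*\check T)(x)
\]
with $\check T(g)=T(g^{-1})$. For unramified $\rho$, $T'$ acts on $\rho^{K_0'}=\gamma\rho^{K_0}$ by the same scalar as $T$ on $\rho^{K_0}$, so if $T'$ is a coefficient of $\mathcal P_{G_0}$ formed with $K_0'$, then $T$ is the same coefficient formed with $K_0$. Finally $\mathcal H_0$ is commutative, and the Satake transform of $\check T$ arises from that of $T$ by $x_l\mapsto x_l^{-1}$, so $\check T=T$ for the coefficients of $\mathcal P_{G_0}$. Hence $f^\gamma*\check T=f^\gamma*T=T*f^\gamma$.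
\end{proof}

\begin{proposition}\label{prop:identity}
On the $K$-invariants of each module \eqref{eq:piece},
\begin{equation}\label{eq:identity}
\mathcal P_2(X)=\mathcal P_1(X)\cdot\prod_{i=1}^n\ \prod_{x=\frac{1-c}2}^{\frac{c-1}2}(X-\beta_iq^{-x})(X-\beta_i^{-1}q^{x}),
\end{equation}
as an identity of operators, coefficient by coefficient in $X$; here $x$ runs in steps of $1$, and the product is empty if $c=0$.
\end{proposition}

\begin{proof}
Let $b_i(x)=(X-\beta_iq^{-x})(X-\beta_i^{-1}q^x)$. The $K$-invariants of \eqref{eq:piece} are $\mathcal S(K_0\backslash G_0/K_0')$ with $K_0,K_0'$ as in Lemma~\ref{lem:bimodule}, and the Hecke algebras of the groups $\operatorname{GL}_{a_i}$ and $\operatorname{GL}_{a_i+c}$ act by the characters \eqref{eq:segment}. The constant term of $\mathcal P_1$ is the product of $\mathcal P_{G_0}$ and of the factors $(X-x_l)(X-x_l^{-1})$ for the variables $x_l$ of the groups $\operatorname{GL}_{a_i}$; likewise for $\mathcal P_2$ and the groups $\operatorname{GL}_{a_i+c}$. For $\operatorname{GL}_{a_i}$ we have $s=\frac{a_i+c}2$, so $x$ runs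 from $\frac{c+1}2$ to $\frac{c-1}2+a_i$. For $\operatorname{GL}_{a_i+c}$ we have $s=\frac{a_i}2$, so $x$ runs from $\frac{1-c}2$ to $\frac{c-1}2+a_i$. By Lemma~\ref{lem:bimodule}, with the common operator $\mathcal P_{G_0}$,
\[
\mathcal P_1=\mathcal P_{G_0}\prod_i\prod_{x=\frac{c+1}2}^{\frac{c-1}2+a_i}b_i(x),\qquad
\mathcal P_2=\mathcal P_{G_0}\prod_i\prod_{x=\frac{1-c}2}^{\frac{c-1}2+a_i}b_i(x). \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
By Section~\ref{sec:prelim}, $\sigma'\otimes\pi'$ is a subquotient of $J(I)$ for one of the two choices of $\mathcal F$. Being irreducible, it is a subquotient of one of the quotients of the filtration in Proposition~\ref{prop:filtration}, that is, of some module \eqref{eq:piece}. Taking $K$-invariants is exact, so the line $(\sigma'\otimes\pi')^K$ inherits \eqref{eq:identity}: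
\[
\prod_{x\in\operatorname{sat}(\pi')}(X-x)=\prod_{x\in\operatorname{sat}(\sigma')}(X-x)\cdot\prod_{x\in t\otimes S_c}(X-x).
\]
Comparing zeros gives $\operatorname{sat}(\pi')=\operatorname{sat}(\sigma')\uplus(t\otimes S_c)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:global}}\label{sec:global}

Automorphic forms are taken $K$-finite; with smooth vectors at the archimedean places nothing changes, since only finite places are used below. If $n=1$ and $c=1$ there is nothing to prove: a self-dual $\tau$ on $\operatorname{GL}_2$ with trivial central character is symplectic.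

\paragraph{The multisets $t_v$.}
For almost all $v$ let $t_v$ be the Satake multiset of $\tau_v$. It is closed under inversion because $\tau$ is self-dual, and $\prod_{x\in t_v}x=1$ because the central character is trivial. So $-1$ has even multiplicity in $t_v$, and then so has $1$, because $|t_v|=2n$. Hence $t_v=\{\beta_i^{\pm1}\}_{i=1}^n$ for suitable $\beta_i$. (Without the condition on the product this can fail: for $n=1$ the multiset $\{1,-1\}$ is closed under inversion but not of the form $\{\beta^{\pm1}\}$.)

\paragraph{Localization.}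
Let $\ell(\xi,\varphi_\sigma,\overline{\varphi_\pi})$ be the integral \eqref{eq:integral}, and write $R$ for right translation. Changing variables in $g$ and $h$ shows that $\ell$ is invariant under $H(F_v)$ for every finite $v$. Since $H$ normalizes $Z$ and fixes $\psi_Z$, we have $\ell(R(z)\xi,\cdot,\cdot)=\psi_Z(z)\,\ell(\xi,\cdot,\cdot)$ for $z\in Z(F_v)$.

Put $s_0=\frac{k+1}2$, let $I_v$ be the local induced representation at $s_0$, and let $r$ be the maximal order of the pole at $s_0$ over all flat sections. Sending a flat section to the coefficient of $(s-s_0)^{-r}$ of its Eisenstein series defines a surjection $\bigotimes'_vI_v\to\Theta_{\tau,2k+c}$, which we denote by $f\mapsto\operatorname{im}(f)$. It is intertwining: the translate of a flat section differs from the flat section through the translate at $s_0$ by a combination of flat sections with holomorphic coefficients vanishing at $s_0$, which does not contribute to the coefficient of $(s-s_0)^{-r}$.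

Suppose that the integral is not identically zero. Then there are pure tensors $f=\otimes f_v$, $\varphi_\sigma$, $\varphi_\pi$ with $\ell(\operatorname{im}(f),\varphi_\sigma,\overline{\varphi_\pi})\ne0$. For almost all $v$ the following holds: $v$ is finite of odd residue characteristic, $\tau_v,\sigma_v,\pi_v$ (and $\epsilon_v$ if $c=1$) are unramified, and $f_v$ is a spherical vector of $I_v$. Fix such a $v$, let $q_v$ be the cardinality of its residue field, and let $R_v\subset\Theta_{\tau,2k+c}$ be the image of $I_v$ under $f_v'\mapsto\operatorname{im}(f_v'\otimes\bigotimes_{w\ne v}f_w)$. This $G(F_v)$-module has finite length, and it is unitarizable by the $L^2$-inner product because $\Theta_{\tau,2k+c}$ is square-integrable. So it is a finite direct sum of irreducible representations. Its spherical vectors form a line, spanned by $\operatorname{im}(f)\ne0$, since $I_v$ has a unique spherical line. Therefore $\operatorname{im}(f)$ lies in a single irreducible summand $\Theta_v$, which is the spherical constituent of $I_v$. The local component of $\Delta(\tau,b)$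 has Satake multiset $t_v\otimes S_b$, and $\operatorname{sat}(\epsilon_v)=t_v$ as $\epsilon$ lifts to $\tau$. So $\operatorname{sat}(\Theta_v)$ is as follows.
\begin{itemize}
\item If $c=2$: it consists of $t_vq_v^{-x}$ with $x\in\frac{k+1}2+\{-\frac k2,\dots,\frac k2\}=\{\frac12,\dots,k+\frac12\}$ and the inverses. Thus $\operatorname{sat}(\Theta_v)=t_v\otimes S_{2k+2}$.
\item If $c=1$: it consists of $t_vq_v^{-x}$ with $x\in\frac{k+1}2+\{-\frac{k-1}2,\dots,\frac{k-1}2\}=\{1,\dots,k\}$, the inverses, and $t_v$. Thus $\operatorname{sat}(\Theta_v)=t_v\otimes S_{2k+1}$.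
\end{itemize}
This is the only place where the value $s_0=\frac{k+1}2$ matters; in both cases $\operatorname{sat}(\Theta_v)=t_v\otimes S_{2k+c}$, as Theorem~\ref{thm:local} requires.

Now vary only the vector in $\Theta_v$ and the components at $v$ of $\varphi_\sigma$ and $\varphi_\pi$. Then $\ell$ gives a nonzero $H(F_v)$-invariant functional on $J(\Theta_v)\otimes\sigma_v\otimes\overline{\pi_v}$, and $\overline{\pi_v}\cong\pi_v^\vee$ by unitarity. As $J(\Theta_v)$ is smooth, this is the same as a nonzero $H(F_v)$-map $J(\Theta_v)\to\sigma_v^\vee\otimes\pi_v$. The target is irreducible, hence a quotient of $J(\Theta_v)$. Theorem~\ref{thm:local} and $\operatorname{sat}(\sigma_v^\vee)=\operatorname{sat}(\sigma_v)$ give, for almost all $v$,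
\begin{equation}\label{eq:almostall}
\operatorname{sat}(\pi_v)=\operatorname{sat}(\sigma_v)\uplus(t_v\otimes S_c).
\end{equation}

\paragraph{From Satake multisets to parameters.}
We use a theorem of Jacquet and Shalika \cite[Thm 4.4]{JS}: \emph{if $\{\rho_i\}$ and $\{\rho_j'\}$ are two finite multisets of (not necessarily unitary) cuspidal automorphic representations of general linear groups, and for almost all $v$ the union of the Satake multisets of the $\rho_{i,v}$ agrees with that of the $\rho'_{j,v}$, then $\{\rho_i\}=\{\rho_j'\}$.}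

Write $\psi_\pi=\boxplus_i(\tau_i,b_i)$ and $\psi_\sigma\boxplus(\tau,c)=\boxplus_j(\tau_j',b_j')$, the latter a priori only a formal sum. By \eqref{eq:almostall} and the defining property of $\psi_\pi$ and $\psi_\sigma$, the theorem applies to the multisets of all $\tau_i|\cdot|^{\frac{b_i-1}2-l}$, $0\le l<b_i$, and of all $\tau_j'|\cdot|^{\frac{b_j'-1}2-l}$, $0\le l<b_j'$. So these multisets agree. Fix a unitary cuspidal $\tau^0$ and compare the multiplicities of the $\tau^0|\cdot|^x$, $x\in\frac12\mathbb Z$. A term $(\tau^0,b)$ contributes the Laurent polynomial $\sum_{l=0}^{b-1}X^{\frac{b-1}2-l}$ in $X^{1/2}$; for $b\ge1$ these are linearly independent, since their leading exponents are distinct. Hence the multisets $\{(\tau_i,b_i)\}$ and $\{(\tau_j',b_j')\}$ agree, that is, $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$. The left side is a multiplicity-free parameter for $\operatorname{SO}_{2nc+2k}$, so the right side is one too. This completes the proof of Theorem~\ref{thm:global}. \qed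

\begin{remark}\label{rem:hyp}
Cuspidality of $\sigma$ and $\pi$ enters only through the convergence of the integral, the unitarity of $\pi$, and the existence of Arthur parameters. The type of $\tau$ enters only in making $(\tau,c)$ a parameter and in the construction of the kernel; the local theorem does not see it.
\end{remark}

\section{Complements}\label{sec:complements}

\begin{theorem}\label{thm:complements}
Let $n,k\ge1$ and $c\ge0$ be integers.
\begin{enumerate}
\item (General kernels.) Let $\Theta$ be any irreducible automorphic representation of $\operatorname{SO}_{2n(2k+c)}(\mathbb A)$, realized on a space of automorphic forms, with $\operatorname{sat}(\Theta_v)=t_v\otimes S_{2k+c}$ for almost all $v$, where $t_v=\{\beta_{i,v}^{\pm1}\}_{i\le n}$. Let $\sigma$ and $\pi$ be irreducible unitary automorphic representations of $\operatorname{SO}_{2k}(\mathbb A)$ and $\operatorname{SO}_{2nc+2k}(\mathbb A)$, cuspidal or not. If the integrals \eqref{eq:integral} with $\xi\in\Theta$ converge absolutely and are not identically zero, then $\operatorname{sat}(\pi_v)=\operatorname{sat}(\sigma_v)\uplus(t_v\otimes S_c)$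 for almost all $v$.
\item Suppose moreover that $\sigma$ and $\pi$ lie in the discrete spectrum and that, for almost all $v$, $t_v$ is the Satake multiset of $\tau_{1,v}\boxplus\dots\boxplus\tau_{r,v}$ with $\tau_1,\dots,\tau_r$ unitary cuspidal. If $c\ge1$, then $\psi_\pi=\psi_\sigma\boxplus(\tau_1,c)\boxplus\dots\boxplus(\tau_r,c)$. If $c=0$, then $\psi_\pi=\psi_\sigma$.
\item (Vanishing and rigidity, in the setting of Theorem~\ref{thm:global}.) If $(\tau,c)$ occurs in $\psi_\sigma$, then $I^\psi_{n,k,c}(\tau,\sigma;\pi)$ is identically zero for every cuspidal $\pi$. If $(\tau,c)$ does not occur in $\psi_\pi$, then it is identically zero for every cuspidal $\sigma$. For fixed $\tau$, nonvanishing determines $\psi_\pi$ from $\psi_\sigma$, and $\psi_\sigma$ from $\psi_\pi$.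
\item (Local converse.) In the setting of Theorem~\ref{thm:local} let $I^\pm$ be the representations $I$ of Section~\ref{sec:prelim} for the two orbits $\mathcal F^\pm$ of flags. An unramified irreducible $\sigma'\otimes\pi'$ is a constituent of $J(I^+)\oplus J(I^-)$ if and only if $\operatorname{sat}(\pi')=\operatorname{sat}(\sigma')\uplus(t\otimes S_c)$.
\end{enumerate}
\end{theorem}

For $k=1$ part (2) is void: $\operatorname{SO}_2(F)\backslash\operatorname{SO}_2(\mathbb A)$ has infinite volume, so it has no discrete spectrum.

\begin{proof}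
(1) Theorem~\ref{thm:local} holds for all $k\ge1$ and $c\ge0$. In the localization of Section~\ref{sec:global} use the factorization $\Theta=\otimes'\Theta_v$ directly, in place of the surjection from the induced representation. Besides it, the argument for \eqref{eq:almostall} uses only the unitarity of $\pi$.

(2) The last step of Section~\ref{sec:global} applies word for word, with $(\tau,c)$ replaced by the sum of the $(\tau_j,c)$, which is empty if $c=0$.

(3) If the integral is not identically zero, then $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$ is multiplicity free and contains $(\tau,c)$. The first two assertions are the contrapositives, and the third is cancellation in multisets.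

(4) ``Only if'' was shown in Section~\ref{sec:hecke}, whose argument applies to every unramified constituent of $J(I)$, for either orbit. For ``if'', take $y$ with all $a_i=0$, that is, $C_i=0$ for $i\le n$, so that $\dim D_i=ic$ and $D\cap U=0$. Such data exist, because $U$ and $D_n^\perp/D_n$ are both split of dimension $2k$, hence anti-isometric. They may be taken in $\mathcal F^+$, since an element of $\operatorname{O}(V_2)$ of determinant $-1$ exchanges $\mathcal F^\pm$. For this $y$ the module \eqref{eq:piece} is
\[
i^H_{\operatorname{SO}(U)\times P_2}\Bigl(\bigotimes_i\chi_i\circ\det{}_{\operatorname{GL}_c}\otimes\mathcal S(\operatorname{SO}(U))\Bigr).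
\]
The map $f\mapsto\int f(x)\sigma'(x)\,dx$ makes $\sigma'\otimes\sigma'^\vee$ a quotient of $\mathcal S(\operatorname{SO}(U))$, so the module has the quotient $\sigma'\otimes i_{P_2}(\bigotimes_i\chi_i\circ\det_{\operatorname{GL}_c}\otimes\sigma'^\vee)$. By \eqref{eq:segment} its second factor has an unramified constituent $\pi''$ with $\operatorname{sat}(\pi'')=\operatorname{sat}(\sigma')\uplus(t\otimes S_c)$. So $\sigma'\otimes\pi''$ is a constituent of $J(I^+)$.

Let $w\in\operatorname{O}(V_2)$ have determinant $-1$ and preserve a self-dual lattice (Lemma~\ref{lem:lattices}(2)). It centralizes $A$ and $\lambda$, so it normalizes $Z$ and fixes $\psi_Z$, and it exchanges $\mathcal F^\pm$. Hence $J(I^-)$ is the $w$-conjugate of $J(I^+)$ and has the constituent $\sigma'\otimes(\pi'')^w$. The unramified $\pi'$ with $\operatorname{sat}(\pi')=\operatorname{sat}(\pi'')$ are exactly $\pi''$ and $(\pi'')^w$.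
\end{proof}

No global converse is claimed: we do not assert that $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$ forces the integral to be nonzero.

\begin{thebibliography}{9}

\bibitem{Arthur}
Arthur, \emph{The Endoscopic Classification of Representations}.

\bibitem{BZ}
Bernstein and Zelevinsky, Uspekhi \textbf{31} (1976).

\bibitem{CAP}
\emph{On CAP Representations for Even Orthogonal Groups I: A Correspondence of Unramified Representations}, \url{https://camath.fudan.edu.cn/cambcn/ch/reader/create_pdf.aspx?file_no=36B401&flag=1}.

\bibitem{JS}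
Jacquet and Shalika, \emph{On Euler products and the classification of automorphic forms II}, Amer.\ J.\ Math.\ \textbf{103} (1981).

\end{thebibliography}

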